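# An aperiodic countable Borel equivalence relation that neither contains $E_0$ as an invariant piece nor carries a free action of $F_2$

## 1. Countable Borel equivalence relations, $E_0$, free actions, invariant measures

Throughout, $X$ is a standard Borel space.

**Definition 1 (countable Borel equivalence relations).** A *countable Borel equivalence relation* on $X$ is an equivalence relation $E\subseteq X^2$ which is a Borel subset of $X^2$ and all of whose classes are countable. It is *aperiodic* if every class is infinite. For $A\subseteq X$ put $E|A=E\cap A^2$. The set $A$ is *$E$-invariant* if it is a union of $E$-classes.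

Example: on $\mathbb R$ let $x\sim y$ mean $x-y\in\mathbb Z$. This is aperiodic. Its restriction to $[0,1)$ is equality, so it is not aperiodic, and $[0,1)$ is not invariant. The set $\mathbb Z$ is invariant: it is one class.

**Definition 2 (Borel isomorphism).** For countable Borel equivalence relations $E$ on $X$ and $F$ on $Y$, write $E\cong_BF$ if there is a Borel bijection $f:X\to Y$ with $xEx'\Leftrightarrow f(x)Ff(x')$.

Example: the relation $\sim$ above is Borel isomorphic to the relation "same first coordinate" on $[0,1)\times\mathbb Z$, by sending $x$ to its fractional part and its integer part.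

**Definition 3 (the relation $E_0$).** On $2^{\mathbb N}$ let $xE_0y\Leftrightarrow\exists n\,\forall m\ge n\,(x_m=y_m)$.

Example: the class of $000\cdots$ is the set of sequences with finitely many ones.

**Definition 4 (orbit relations, free actions).** If a countable group $\Gamma$ acts on $X$ in a Borel way, $E_\Gamma^X$ is the orbit equivalence relation: $xE_\Gamma^Xy\Leftrightarrow\exists\gamma\in\Gamma\,(\gamma\cdot x=y)$. The action is *free* if $\gamma\cdot x\ne x$ for all $x\in X$ and all $\gamma\ne1$.

Examples: $E_0$ is the orbit relation of $\bigoplus_{\mathbb N}\mathbb Z/2$ acting on $2^{\mathbb N}$ by flipping finitely many coordinates, and this action is free. The free group $F_2$ acts on $2^{F_2}$ by shift. That action is not free, because constant sequences are fixed, but it is free on the invariant Borel set of points which no $\gamma\ne1$ fixes. That set is not empty: a point fixed by $\gamma\neq 1$ is constant along the infinite cosets of $\langle\gamma\rangle$, and such points form a null set for the fair coin measure.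

**Definition 5 (smooth, hyperfinite).** $E$ is *smooth* if there is a Borel map $f$ to a standard Borel space with $xEy\Leftrightarrow f(x)=f(y)$. It is *hyperfinite* if it is an increasing union of Borel equivalence relations with finite classes.

Examples: $\sim$ is smooth, via the fractional part. $E_0$ is hyperfinite: $E_0=\bigcup_nE_0^{(n)}$, where $xE_0^{(n)}y$ means $x_m=y_m$ for all $m\ge n$. The classes of $E_0^{(n)}$ have $2^n$ points.

**Definition 6 (invariant measure).** Let $\Gamma=\{\gamma_0,\gamma_1,\dots\}$ act on $X$ with orbit relation $E$. A Borel probability measure $\mu$ is *$E$-invariant* if every $\gamma\in\Gamma$ preserves it.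

Example: the fair coin-tossing measure on $2^{\mathbb N}$ is $E_0$-invariant, since flips preserve it. The next lemma shows that the notion depends on $E$ alone and not on the group.

For Lemmas 1 and 2 let $\Gamma$, $X$, $E$, $\mu$ be as in Definition 6, with $\mu$ invariant.

**Lemma 1.** If $B\subseteq X$ is Borel and $\sigma:B\to X$ is a Borel injection with $\sigma(x)Ex$ for all $x$, then $\mu(\sigma(B'))=\mu(B')$ for every Borel $B'\subseteq B$.

*Proof.* Split $B'$ into the Borel sets $B'_n$ of points for which $n$ is least with $\sigma(x)=\gamma_nx$. On $B'_n$ the map $\sigma$ is $\gamma_n$, which preserves $\mu$. The images $\sigma(B'_n)$ are disjoint because $\sigma$ is injective. Add up. $\square$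

**Lemma 2.** Let $Y\subseteq X$ be Borel, $R\subseteq E|Y$ a Borel equivalence relation on $Y$ with finite classes, and $\varphi:Y\to\mathbb R$ bounded Borel. Then
$$\int_Y\varphi\,d\mu=\int_Y\frac1{|[x]_R|}\sum_{y\in[x]_R}\varphi(y)\,d\mu(x).\tag{1}$$

*Proof.* Since $[x]_R=\{\gamma x:\gamma\in\Gamma,\ \gamma x\,R\,x\}$, the set $Y_n=\{x:|[x]_R|=n\}$ is Borel, and it is $R$-invariant. Fix a Borel linear order of $X$, and let $\sigma:Y_n\to Y_n$ send $x$ to the next element of its class, and the largest element to the smallest. This is a Borel automorphism which permutes each class cyclically. By Lemma 1 it preserves $\mu$, so $\int_{Y_n}\varphi\,d\mu=\int_{Y_n}\varphi\circ\sigma^t\,d\mu$ for every $t$. Average over $0\le t<n$ and sum over $n$. $\square$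

Example: for $E_0^{(1)}$ and $\varphi=\mathbf 1[x_0=0]$ the inner average is constantly $\frac12$, which is the integral of $\varphi$.

A path in a graph is *non-backtracking* if no edge is immediately followed by its reverse. A graph is a *forest* if it has no loops, no multiple edges and no cycles. This is the case exactly when it has no non-backtracking closed path of positive length.

**Lemma 3.** Let the free group on $c_1,\dots,c_k$ act freely on a set $Y$. The graph on $Y$ with one edge for each $(y,i)$, from $y$ to $c_iy$, is a forest.

*Proof.* At each vertex there is exactly one outgoing and one incoming edge of each label $i$. So a path which reads $c_ic_i^{-1}$ or $c_i^{-1}c_i$ at consecutive edges backtracks there. Hence a non-backtracking path from $y$ reads a reduced word $w$ and ends at $wy$. If it is closed of positive length, then $w\ne1$ fixes $y$, contrary to freeness. $\square$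

We can now pose the question. The known Glimm–Effros dichotomy says that for any countable Borel equivalence relation $E$ exactly one of the following holds: there is a Borel set $A$ with $E_0\cong_BE|A$, or $E$ is smooth. The problem, from Alexander S. Kechris and Benjamin D. Miller (https://github.com/glimmeffros/glimmeffros.github.io), asks for a proof or a refutation of the following statement.

**Proposed dichotomy.** For any aperiodic countable Borel equivalence relation $E$ on $X$ exactly one of the following holds:

(I) there is a Borel $E$-invariant set $A\subseteq X$ with $E_0\cong_BE|A$;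

(II) there is a free Borel action of $F_2$ on $X$ with $E_{F_2}^X\subseteq E$.

In words: is containing an invariant copy of $E_0$ the only obstruction to fitting a free $F_2$-action inside the classes?

## 2. Three easy relations, and why (I) and (II) never hold together

For the relation $\sim$ on $\mathbb R$, rewrite it as "same first coordinate" on $[0,1)\times\mathbb Z$ and choose a bijection of $\mathbb Z$ with $F_2$. Then $F_2$ acts freely by left translation on the second coordinate, so (II) holds. For the orbit relation of a free Borel action of $F_2$, (II) holds by definition. For $E_0$, (I) holds with $A=2^{\mathbb N}$.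

Does (II) fail for $E_0$? Suppose $c_1,c_2$ generate a free Borel action of $F_2$ on $2^{\mathbb N}$ with orbits inside $E_0$-classes, and let $\beta$ be the coin-tossing measure. For fixed $n$ keep only those edges $x\to c_ix$ with $c_ix\,E_0^{(n)}\,x$. By Lemma 3 this is a forest, and its components are finite because they lie in $E_0^{(n)}$-classes. A finite tree has fewer edges than vertices. Apply Lemma 2 to the relation "same component", with $\varphi(x)$ the number of kept edges with origin $x$:
$$\sum_{i=1,2}\beta\{x:c_ix\,E_0^{(n)}\,x\}\le1 .$$
As $n\to\infty$ the left side tends to $2$, a contradiction.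

The same count shows that (I) and (II) never hold together. If $A$ is as in (I), then $A$ is $E$-invariant, so an action as in (II) restricts to a free action on $A$ with orbits inside $E|A\cong_BE_0$, and we have just excluded this. So the content of the proposed dichotomy is that at least one alternative holds. It fails.

**Theorem 4.** There are a Cantor space $X$ and an action of $\Gamma=F(a,b)$ (free of rank 2) on $X$ by homeomorphisms, with orbit equivalence relation $E$, such that:

1. every $E$-class is infinite, and there is exactly one $E$-invariant Borel probability measure $\mu$ on $X$;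
2. $E$ is not hyperfinite on any $E$-invariant Borel set of $\mu$-measure $1$;
3. if $Y\subseteq X$ is Borel and $\mu(Y)>0$, there is no free Borel action of $F_2$ on $Y$ all of whose orbits are contained in $E$-classes.

**Corollary 5.** For this aperiodic $E$ both (I) and (II) fail. So the proposed dichotomy is false.

*Proof.* (II) fails by part 3 with $Y=X$. Suppose (I) holds, with $A$ and an isomorphism $f:2^{\mathbb N}\to A$. Let $\nu$ be the image of the coin-tossing measure $\beta$ under $f$, a probability measure on $X$ with $\nu(A)=1$. Each $\gamma\in\Gamma$ maps $A$ to $A$, and $f^{-1}\gamma f$ is a Borel automorphism of $2^{\mathbb N}$ which moves points inside $E_0$-classes. By Lemma 1 it preserves $\beta$, so $\gamma$ preserves $\nu$. By part 1, $\nu=\mu$, and so $\mu(A)=1$. But $E|A\cong_BE_0$ is hyperfinite, which contradicts part 2. $\square$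

## 3. Point-dependent group elements, and why the acting group alone is no obstruction

The sensible first attempt at a counterexample is to let $E$ come from a group without free subgroups of rank $2$, chosen so that $E$ is not hyperfinite. It stops working at a definite point. An action of $F_2$ inside $E$ sends $x$ to $c_i(x)=\gamma_{n_i(x)}x$, where the index $n_i(x)$ *depends on $x$*. The maps $c_i$ need not come from elements of the group.

The analogous hope with $\mathbb Z$ in place of $F_2$ is false, as one checks by hand. The group $\bigoplus_{\mathbb N}\mathbb Z/2$ has no element of infinite order and its orbit relation is $E_0$, but there is a free Borel action of $\mathbb Z$ with orbits inside $E_0$-classes. On the sequences which are not eventually constant, use the adding machine $S(1^n0y)=0^n1y$. It changes finitely many coordinates and is a bijection with inverse $0^n1y\mapsto1^n0y$. On the first $n$ digits it is addition of $1$ modulo $2^n$, so $S^mx=x$ forces $2^n\mid m$ for all $n$, that is, $m=0$. The eventually constant sequences form two countably infinite classes, on each of which we let $\mathbb Z$ act by translation through a bijection with $\mathbb Z$.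

So we must defeat all Borel choices $x\mapsto\gamma_{n_i(x)}$. The plan has three parts.

First, let $\Gamma=F(a,b)$ act on an inverse limit of finite sets $X_j$. Up to small measure, a Borel choice then depends on $x_j$ only, for some $j$. Such finite-level choices, called *patterns*, are countable in number, and we can treat them one at a time.

Second, let $X_j$ be the vertex set of a finite 2-complex $K_j$. To destroy a pattern, pass to a finite cover and glue 2-cells along its closed paths. This forces words of $\Gamma$ to fix points of $X$, the moves of the pattern then have finite orbits, and the edge count of Section 2 gives a contradiction.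

Third, keep all complexes aspherical with Euler characteristic at least twice the number of vertices. An Euler characteristic count, again by Lemma 2, then forbids hyperfiniteness.

## 4. Complexes over a Schreier graph

**Definition 7 ($\Gamma$-complex).** A *$\Gamma$-complex* $K$ is a connected 2-complex whose 1-skeleton is a Schreier graph of $\Gamma=F(a,b)$. That is, $\Gamma$ acts transitively on the vertex set $V(K)$, the edges are the pairs $(v,s)\in V(K)\times\{a,b\}$, with $(v,s)$ joining $v$ to $sv$, and 2-cells are attached along closed edge paths.

A word $\gamma$, read from the right, gives an edge path from $v$ to $\gamma v$. In this way $\pi_1(K^{(1)},v)$ is identified with $\mathrm{Stab}_\Gamma(v)$. Let $\Lambda_v(K)$ be the set of $\gamma\in\mathrm{Stab}_\Gamma(v)$ whose loop at $v$ is null-homotopic in $K$. Then $\Lambda_{\gamma v}(K)=\gamma\Lambda_v(K)\gamma^{-1}$.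

Example: the torus with one vertex and one 2-cell along the commutator of $a$ and $b$. Here $\mathrm{Stab}_\Gamma(v)=\Gamma$ and $\Lambda_v=[\Gamma,\Gamma]$. The universal cover is the square grid, with vertex set $\Gamma/[\Gamma,\Gamma]=\mathbb Z^2$.

A connected covering of $K$ is again a $\Gamma$-complex. Connected coverings of $K^{(1)}$ are given by transitive $\Gamma$-sets $W$ with an equivariant map $W\to V(K)$. Such a covering extends over the 2-cells exactly if all boundary paths of 2-cells lift to closed paths. Null-homotopic loops are products of conjugates of boundary paths, so this holds exactly if $\Lambda_v(K)$ fixes all points of $W$ over $v$, for every $v$. The universal cover $\tilde K$ has $V(\tilde K)\cong\Gamma/\Lambda_v(K)$. A point $\tilde v$ over $v$ has $\mathrm{Stab}_\Gamma(\tilde v)=\Lambda_v(K)$. The $\Gamma$-action on $V(\tilde K)$ commutes with deck transformations.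

Let $d$ be the graph metric of $\tilde K^{(1)}$ and $|\gamma|$ the word length. Balls are $B(u,n)=\{\gamma u:|\gamma|\le n\}$, so
$$|B(u,n)|\le1+4(1+3+\dots+3^{n-1})\le2\cdot3^n .$$

## 5. Hyperbolic groups: what is imported

A geodesic space is *$\delta$-hyperbolic* if its geodesic triangles are $\delta$-slim: each side lies in the $\delta$-neighborhood of the other two. A finitely generated group is *hyperbolic* if its Cayley graphs are hyperbolic, equivalently if it acts properly and cocompactly on a hyperbolic geodesic space. It is *elementary* if it is virtually cyclic. Write $(x|z)_w=\frac12\big(d(x,w)+d(z,w)-d(x,z)\big)$ for the Gromov product. After enlarging $\delta$ one has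
$$(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-\delta .$$
Directly from the definition, $(a|b)_c+(a|c)_b=d(b,c)$. The triangle inequality gives $(y|z)_x\le d(x,[y,z])$. A finitely generated subgroup of a hyperbolic group is *quasiconvex* exactly if its inclusion is a quasi-isometric embedding.

A family $\{P_i\}$ of subgroups of $G$ is *almost malnormal* if $P_i\cap gP_{i'}g^{-1}$ infinite implies $i=i'$ and $g\in P_i$. Example: in $F(a,b)$ the subgroup $\langle a\rangle$ is almost malnormal, but $\langle a^2\rangle$ is not, since $a\notin\langle a^2\rangle$ normalizes it.

A *piece* of a presentation is a word which occurs as a subword at two different places in the cyclic relators and their inverses. The condition $C'(\theta)$ says that a piece in a relator $r$ is shorter than $\theta|r|$. Example: in $\langle a,b\mid aba^{-1}b^{-1}\rangle$ the word $a$ occurs in the relator and in its inverse $bab^{-1}a^{-1}$, so $a$ is a piece. A group is *virtually special* if a finite-index subgroup is the fundamental group of a compact special cube complex in the sense of Haglund–Wise. Example: a free group of finite rank, since a finite graph is a one-dimensional special cube complex. We use this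 notion only through the following published results.

* **(SC)** A finite $C'(1/6)$ presentation with no relator a proper power, and no relator conjugate to another relator or its inverse, has aspherical presentation complex and hyperbolic group (Lyndon–Schupp, *Combinatorial Group Theory*, Ch. III, §§10–11; Chiswell–Collins–Huebschmann 1981; Gromov). Such a group acts properly and cocompactly on a CAT(0) cube complex (Wise, *Cubulating small cancellation groups*, GAFA 2004).
* **(Ag)** A hyperbolic group acting properly and cocompactly on a CAT(0) cube complex is virtually special (Agol, *The virtual Haken conjecture*, Doc. Math. 2013). Virtually special groups are residually finite (Haglund–Wise 2008), and their finite-index subgroups are virtually special.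
* **(Bo)** If $G$ is non-elementary hyperbolic and $\{P_1,\dots,P_s\}$ is an almost malnormal family of infinite quasiconvex subgroups, then $G$ is hyperbolic relative to $\{P_i\}$ (Bowditch, *Relatively hyperbolic groups*, Thm 7.11). Then $\{P_i\}$ is hyperbolically embedded in $G$ (Dahmani–Guirardel–Osin, Mem. AMS 2017).
* **(DF)** In this situation there is a finite set $\mathfrak F\subset G\setminus\{1\}$ such that, if $N_i\lhd P_i$ and $N_i\cap\mathfrak F=\emptyset$ for all $i$, then with $\mathcal N=\langle\langle\bigcup N_i\rangle\rangle_G$ the maps $P_i/N_i\to G/\mathcal N$ are injective (Osin 2007; Groves–Manning 2008), and there are left transversals $\mathcal T_i$ of $P_i\mathcal N$ in $G$ with $\mathcal N=\ast_i\ast_{t\in\mathcal T_i}tN_it^{-1}$ (the Cohen–Lyndon property; Sun, *Cohomology of group theoretic Dehn fillings I*, J. Algebra 2020).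
* **(MSQT)** If moreover $G$ is virtually special, there are finite-index $\dot P_i\lhd P_i$ such that $G/\langle\langle\bigcup N_i\rangle\rangle$ is hyperbolic and virtually special whenever $N_i\lhd P_i$ has finite index and $N_i\le\dot P_i$ (Wise's Malnormal Special Quotient Theorem; Agol–Groves–Manning, Forum Math. Pi 2016).
* **(Mo)** For all $\lambda\ge1$, $\epsilon\ge0$, $\delta$ there is a bound for the Hausdorff distance between a (not necessarily continuous) $(\lambda,\epsilon)$-quasi-geodesic in a $\delta$-hyperbolic geodesic space and any geodesic with the same endpoints (Bridson–Haefliger III.H.1.7).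

"Hyperbolically embedded" is a technical condition that serves only as the passage from (Bo) to (DF).

Here is the Cohen–Lyndon property in an example that one can see. Let $G=F(a,b)$, $P=\langle a\rangle$, $N=\langle a^n\rangle$. The cover of the rose belonging to $\mathcal N=\langle\langle a^n\rangle\rangle$ is the Cayley graph of $\mathbb Z/n*\mathbb Z$. It consists of $a$-cycles of length $n$, joined by $b$-edges, and collapsing each cycle to a point gives a tree. So $\mathcal N=\pi_1$ is free with one generator $ta^nt^{-1}$ per cycle, where $t$ spells a path from the base vertex to the cycle along a maximal tree. The cycles correspond to the cosets of $\langle a\rangle$ in $\mathbb Z/n*\mathbb Z$, that is, to $G/P\mathcal N$.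

We apply (Mo) to finite sequences. Suppose $\lambda^{-1}|s-t|-\lambda\le d(u_s,u_t)\le\lambda|s-t|$ for integers $0\le s,t\le n$. Then $\tau\mapsto u_{\lfloor\tau\rfloor}$ is a $(\lambda,2\lambda)$-quasi-geodesic on $[0,n]$, because $\big||\lfloor\tau\rfloor-\lfloor\tau'\rfloor|-|\tau-\tau'|\big|\le1$ changes the bounds by at most $\lambda$.

## 6. Aspherical complexes with large Euler characteristic

**Definition 8 (the class $\mathcal K$).** $\mathcal K$ is the class of finite $\Gamma$-complexes $K$ such that $\tilde K$ is contractible, $\chi(K)\ge2|V(K)|$, and $\pi_1(K)$ is hyperbolic and virtually special.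

The torus of Section 4 is not in $\mathcal K$, since there $\chi=0$ and $\pi_1=\mathbb Z^2$ is not hyperbolic. Members of $\mathcal K$ have the following properties. Finite connected covers of members are members, because $\chi$ and $|V|$ are multiplied by the degree and $\pi_1$ is replaced by a finite-index subgroup. If $K\in\mathcal K$, then $\pi_1(K)$ is residually finite by (Ag). It is torsion-free, since $K$ is a finite-dimensional $K(\pi,1)$. It is neither trivial nor free: a free group of rank $n\ge0$ would give $\chi(K)=1-n\le1$, while $\chi(K)\ge2$. So it is infinite. It is non-elementary, because a torsion-free elementary group is trivial or $\mathbb Z$.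

**The base complex.** For $i=1,2,3$ let
$$r_i=\prod_{t=1}^{100}a\,b^{\,200+100i+t}.$$
The exponents are $301,\dots,600$, each used exactly once. A subword $ab^na$ determines the relator and the position, so a piece contains at most one letter $a$. Positive words share no letters with inverse words. So pieces are, up to inversion, subwords of some $b^mab^n$ with $m,n\le600$ and have length at most $1201$. Each relator has length at least $100+35050=35150>24\cdot1201=28824$, so the presentation is $C'(1/24)$. Since the exponents are distinct, no relator is a proper power and no relator is conjugate to another one or to an inverse. Let $K_0$ be the presentation complex of $\langle a,b\mid r_1,r_2,r_3\rangle$, with one vertex, two edges and three 2-cells. Then $\chi(K_0)=2=2|V(K_0)|$, and by (SC) and (Ag), $K_0\in\mathcal K$.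

**A gluing that goes wrong.** Suppose we want the word $a$ to become trivial and glue a 2-cell directly to $K_0$ along the loop $a$. The new group is $\langle b\mid b^{35050},b^{45050},b^{55050}\rangle$. Now $35050=50\cdot701$, $45050=50\cdot901$, $55050=50\cdot1101$ and $\gcd(701,901)=1$. So the group is $\mathbb Z/50$. The universal cover is a finite complex with Euler characteristic $50\cdot3=150\ne1$, hence not contractible. We have left $\mathcal K$ in one move. The cure will be to pass first to a finite cover in which the loops to be killed have become long, and to kill only families of loops which are independent in the sense of the next section.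

As a by-product, $a$ has infinite order in $\pi_1(K_0)$: this group is infinite and torsion-free, and $a=1$ would make it $\mathbb Z/50$.

## 7. Patterns and good sets

Fix
$$k=100,\qquad[k]=\{1,\dots,k\},\qquad p=\frac2k=\frac1{50}.$$
The number $k$ is the rank of a free group whose action we shall approximate, and $p$ is a thinning probability.

**Definition 9 (pattern).** A *pattern* on a $\Gamma$-complex $K$ is a pair $(D,f)$ with $\emptyset\ne D\subseteq V(K)$ and $f:D\times[k]\to\Gamma$, written $f_i(v)$. It pulls back to every covering $W$ of $K$; the preimage of $D$ is $D_W$. For $\mathcal E\subseteq D_W\times[k]$ let $\mathrm{Gr}(\mathcal E)$ be the multigraph on $V(W)$ in which $(w,i)\in\mathcal E$ is an edge with origin $w$, joining $w$ to $f_i(w)w$.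

An edge of $\mathrm{Gr}(\mathcal E)$ maps to the path in $W^{(1)}$ spelled by $f_i(w)$. A path in $\mathrm{Gr}(\mathcal E)$ spells the element $\gamma\in\Gamma$ which is the product of the corresponding $f_i(w)^{\pm1}$, and it leads from $w$ to $\gamma w$. Backtracking does not change $\gamma$. We write $\tilde{\mathcal E}$ for the preimage of $\mathcal E$ in $V(\tilde K)\times[k]$.

Example: on $K_0$ with $D=V(K_0)$, $f_1=a$, $f_2=b$ and $\mathcal E=D\times\{1,2\}$, the graph $\mathrm{Gr}(\tilde{\mathcal E})$ is the 1-skeleton of $\tilde K_0$.

**Definition 10 (good set).** Let $(D,f)$ be a pattern on $K$ and $Z\to K$ a finite connected cover. A set $\omega\subseteq D_Z\times[k]$ is *good* if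

* (i) $\mathrm{Gr}(\tilde\omega)$ is a forest;
* (ii) there is $\lambda\ge1$ with $d(u,u')\ge\lambda^{-1}d_T(u,u')-\lambda$ for all $u,u'$ in a common component $T$ of $\mathrm{Gr}(\tilde\omega)$;
* (iii) for distinct components $T\ne T'$ and every $r$, the set $\{u\in T:d(u,T')\le r\}$ is finite.

Goodness depends only on $\tilde\omega$, so it passes to further finite covers.

Examples: if $\omega=\{(v,i)\}$ is a single edge with $f_i(v)v\ne v$ in $Z$, then $\mathrm{Gr}(\tilde\omega)$ consists of disjoint single edges and isolated vertices, and $\omega$ is good with $\lambda=1$. The edge set of the example before the definition is not good, since the relators give cycles. A more instructive failure is $K_0$ with $f_1=a^2$ and $\omega=V(K_0)\times\{1\}$. Since $a$ has infinite order, the components are lines $\{a^{2n}u:n\in\mathbb Z\}$, so (i) holds. But the lines through $u$ and through $au$ are distinct and stay at distance at most $1$, so (iii) fails. Identify $V(\tilde K_0)$ with the group, with the deck group acting by right multiplication. Then the lines through $1$ and $a$ are both stabilized by $\langle a^2\rangle$, which is not malnormal. Condition (iii) is there to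 give malnormality, and (ii) to give quasiconvexity.

## 8. Gluing 2-cells along a good set

**Lemma 6.** Let $Z\in\mathcal K$ and let $\omega$ be good on $Z$. There are a finite connected cover $Z_1\to Z$ and $K^+\in\mathcal K$, obtained from $Z_1$ by attaching 2-cells only, such that: if a closed path of $\mathrm{Gr}(\omega_{Z_1})$ at $v$ spells $\gamma$, then $\gamma\in\Lambda_v(K^+)$.

*Proof.* **Step 1 (the components have free stabilizers).** This step finds the groups to be killed. $G=\pi_1(Z)$ acts on $\tilde Z$ by deck transformations, freely on vertices. It acts on $\mathrm{Gr}(\tilde\omega)$ preserving origins and labels of edges, hence without inversions: a deck transformation mapping an edge to itself fixes its origin, so it is trivial. The map $\mathrm{Gr}(\tilde\omega)\to\mathrm{Gr}(\omega)$ is the quotient by $G$ and is a covering of graphs: outgoing edges correspond, and an edge $(w',i)$ ending at $w$ has exactly one lift ending at a given lift $\tilde w$, with origin $f_i(w')^{-1}\tilde w$. So a component $T$, which is a tree by (i), is locally finite and is the universal cover of a component of the finite graph $\mathrm{Gr}(\omega)$, with deck group $\mathrm{Stab}_G(T)$.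 Hence stabilizers are free of finite rank. There are finitely many $G$-orbits of components.

If all stabilizers are trivial, the components of $\mathrm{Gr}(\omega)$ are trees, closed paths in them spell $1$, and $K^+=Z_1=Z$ works. Otherwise let $T_1,\dots,T_s$ represent the $G$-orbits of components with non-trivial stabilizer and put $P_i=\mathrm{Stab}_G(T_i)$, a non-trivial free group of finite rank.

**Step 2 (quasiconvexity).** This step verifies the first hypothesis of (Bo). $P_i$ acts freely and cocompactly on the locally finite tree $T_i$, so for $u\in T_i$ the map $h\mapsto hu$ is a quasi-isometric embedding of $P_i$ into $(T_i,d_{T_i})$. If $L$ bounds the lengths of all $f_i(v)$, then $d\le L\,d_{T_i}$ on $T_i$. Together with (ii), $h\mapsto hu$ is a quasi-isometric embedding $P_i\to\tilde Z^{(1)}$. As $\tilde Z^{(1)}$ is quasi-isometric to $G$, the subgroup $P_i$ is quasiconvex.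

**Step 3 (malnormality).** This step verifies the second hypothesis. Let $1\ne h\in P_i\cap gP_{i'}g^{-1}$. Since $G$ is torsion-free, $h$ has infinite order. Both $T_i$ and $gT_{i'}$ are stabilized by $h$. If they are different, pick $u\in T_i$ and $u'\in gT_{i'}$. The points $h^nu\in T_i$ are infinitely many, and $h^nu$ is at distance $d(u,u')$ from $h^nu'\in gT_{i'}$. This contradicts (iii). So $T_i=gT_{i'}$, which means $i=i'$ and $g\in P_i$.

The group $G$ is non-elementary by Section 6. By (Bo), both (DF) and (MSQT) apply to $G$ and $\{P_i\}$.

**Step 4 (choice of $N_i$ and of the cover).** Here we pass to a cover in which exactly the subgroups $N_i$ survive in the stabilizers. Free groups are residually finite, so we can choose finite-index $N_i\lhd P_i$ with $N_i\le\dot P_i$ and $N_i\cap\mathfrak F=\emptyset$. Put $\mathcal N=\langle\langle\bigcup N_i\rangle\rangle_G$ and $\bar G=G/\mathcal N$. Then $\bar G$ is hyperbolic and virtually special, hence residually finite. By (DF) we have $\mathcal N\cap P_i=N_i$, so the finite group $P_i/N_i$ embeds in $\bar G$. Choose a finite-index normal $\bar G_1\lhd\bar G$ meeting each $P_i/N_i$ trivially, and let $G_1$ be its preimage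 in $G$. Then $G_1\lhd G$ has finite index and $\mathcal N\le G_1$. An element of $G_1\cap P_i$ has trivial image in $\bar G$, so it lies in $\mathcal N\cap P_i=N_i$. Thus $G_1\cap P_i=N_i$. By normality of $G_1$ and $\mathcal N$, for all $g\in G$,
$$G_1\cap gP_ig^{-1}=gN_ig^{-1}=\mathcal N\cap gP_ig^{-1}.\tag{2}$$
Let $Z_1=\tilde Z/G_1$.

**Step 5 (gluing, and the new fundamental group).** For each component $\Theta$ of $\mathrm{Gr}(\omega_{Z_1})$ choose a base vertex and a maximal tree. For each edge of $\Theta$ outside the tree attach to $Z_1$ a 2-cell along the corresponding loop at the base vertex. Call the result $K^+$. These loops generate $\pi_1(\Theta)$, so every closed path in $\Theta$ becomes null-homotopic in $K^+$. This is the property required in the lemma.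

To compute $\pi_1(K^+)$, note that $\Theta$ is the quotient of a component $T$ of $\mathrm{Gr}(\tilde\omega)$ by $\mathrm{Stab}_{G_1}(T)$, and that in $\pi_1(Z_1)=G_1$ the loops of $\Theta$ give this stabilizer up to $G_1$-conjugacy. If $T=gT_i$, the stabilizer is $gN_ig^{-1}$ by (2), which is non-trivial because $N_i$ has finite index in an infinite group. Otherwise it is trivial and $\Theta$ is a tree. Every $gT_i$ lies over some $\Theta$, and different components over the same $\Theta$ are $G_1$-translates of each other. So the subgroup killed is the normal subgroup of $G_1$ generated by all $gN_ig^{-1}$ with $g\in G$, which is $\mathcal N$. Hence $\pi_1(K^+)=G_1/\mathcal N=\bar G_1$, a finite-index subgroup of $\bar G$, so it is hyperbolic and virtually special. Adding 2-cells increases $\chi$, so $\chi(K^+)\ge\chi(Z_1)\ge2|V(Z_1)|=2|V(K^+)|$.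

**Step 6 (asphericity).** It remains to show that the universal cover of $K^+$ is contractible; this is where the Cohen–Lyndon property enters. Let $\hat Z=\tilde Z/\mathcal N$. It is a $K(\mathcal N,1)$ because $\tilde Z$ is contractible. By (DF), $\mathcal N$ is a free product of free groups, hence free, so $H_2(\hat Z)=0$.

The preimage of $Z_1$ in $\widetilde{K^+}$ is the covering of $Z_1$ belonging to $\ker(G_1\to G_1/\mathcal N)=\mathcal N$, that is, $\hat Z$. So $\widetilde{K^+}$ is $\hat Z$ together with all lifts of the attached 2-cells. The non-tree components of $\mathrm{Gr}(\omega_{\hat Z})$ correspond to the $\mathcal N$-orbits of the trees $gT_i$, i.e. to $\mathcal N\backslash G/P_i=G/P_i\mathcal N$. Using (2), they are the graphs $\hat\Theta_{i,t}=tT_i/tN_it^{-1}$ with $t\in\mathcal T_i$. The map $H_1(\hat\Theta_{i,t})\to H_1(\hat Z)=\mathcal N^{ab}$ is the map $(tN_it^{-1})^{ab}\to\mathcal N^{ab}$ induced by inclusion. The abelianization of a free product is the direct sum of the abelianizations of the factors, so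
$$\bigoplus_{i,t}H_1(\hat\Theta_{i,t})\to H_1(\hat Z)\quad\text{is an isomorphism.}\tag{3}$$
By (2), $tT_i$ has the same stabilizer in $G_1$ as in $\mathcal N$. So $\hat\Theta_{i,t}$ maps isomorphically onto a component of $\mathrm{Gr}(\omega_{Z_1})$. It therefore contains exactly one lift of the base vertex of that component, and the lifted 2-cells attached there run along loops which form a basis of $H_1(\hat\Theta_{i,t})$. Hence in the exact sequence
$$0=H_2(\hat Z)\to H_2(\widetilde{K^+})\to H_2(\widetilde{K^+},\hat Z)=\bigoplus_{\text{2-cells}}\mathbb Z\to H_1(\hat Z)$$
the last map is an isomorphism by (3), and so $H_2(\widetilde{K^+})=0$. A simply connected 2-complex with $H_2=0$ is contractible, by the theorems of Hurewicz and Whitehead. So $K^+\in\mathcal K$. $\square$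

## 9. The inverse limit of finite covers with glued cells

We build $K_0,K_1,\dots\in\mathcal K$, with $X_j=V(K_j)$, and surjective equivariant maps $X_{j+1}\to X_j$. Fix a surjection $j\mapsto(i(j),e(j))$ of $\mathbb N$ onto $\mathbb N^2$ with $i(j)\le j$; for example $j+1=2^{i(j)}(2e(j)+1)$. When $K_i$ has been built, enumerate its countably many patterns as $\mathfrak p_{i,0},\mathfrak p_{i,1},\dots$, repetitions allowed. Stage $j$ *treats* $\mathfrak p_{i(j),e(j)}$, pulled back along $X_j\to X_{i(j)}$ to a pattern $(D,f)$ on $K_j$. So every pattern on every $K_i$ is treated at some stage $j\ge i$.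

**Stage $j$.** The group $\pi_1(K_j)$ is infinite and residually finite, and $K_j$ has only finitely many edge loops of length $\le j$. So there is a finite regular cover $K_j'\to K_j$ of degree at least $2$ in which no edge loop of length $\le j$ that is not null-homotopic in $K_j$ lifts to a closed loop. Now ask whether there are
$$\text{a finite connected cover }Z\to K_j\text{ and a good }\omega\subseteq D_Z\times[k]\text{ with }|\omega|\ge\frac32\,\frac{|D|}{|X_j|}\,|V(Z)|.\tag{4}$$
If not, let $K_{j+1}=K_j'$. If yes, fix such $(Z,\omega)$ and let $Z'$ be a component of the fibre product of $Z$ and $K_j'$ over $K_j$. Lift $\omega$ to $Z'$, where it is still good and has the same density. Apply Lemma 6 to $Z'$, and let $K_{j+1}=K^+$, built on the cover $Z_1\to Z'$.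

In both cases $K_{j+1}$ is a finite cover of $K_j'$, denoted $Z_1$, with 2-cells attached, and $X_{j+1}=V(Z_1)$.

Let $X=\varprojlim X_j$, written $x=(x_j)_j$, with $\Gamma$ acting coordinatewise by homeomorphisms. By transitivity the fibres of $X_{j+1}\to X_j$ have constant size, at least $2$. So $X$ is a Cantor space, and the uniform measures on the $X_j$ are compatible and define a measure $\mu$ on $X$. Let $E$ be the orbit relation.

The next two lemmas compute stabilizers: Lemma 7 says that killed loops stay killed, and Lemma 8 that nothing else is killed in the limit.

**Lemma 7.** $\Lambda_{x_j}(K_j)\subseteq\Lambda_{x_{j+1}}(K_{j+1})$. Hence $\Lambda_{x_j}(K_j)$ fixes $x$, and for $m\ge j$ the $\Gamma$-set $X_m$ is the vertex set of a finite connected cover $K_j^{(m)}$ of $K_j$.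

*Proof.* A loop at $x_j$ which is null-homotopic in $K_j$ lifts to a null-homotopic closed loop at $x_{j+1}$ in the cover $Z_1\subseteq K_{j+1}$. This proves the inclusion. Iterating, $\Lambda_{x_j}(K_j)\subseteq\Lambda_{x_m}(K_m)\subseteq\mathrm{Stab}_\Gamma(x_m)$ for all $m\ge j$, so $\Lambda_{x_j}(K_j)$ fixes $x$. Every point of $X_m$ over $v\in X_j$ is $x_m$ for some $x\in X$ with $x_j=v$. So $\Lambda_v(K_j)$ fixes all points of $X_m$ over $v$, and Section 4 gives the cover. $\square$

**Lemma 8.** $\mathrm{Stab}_\Gamma(x)=\bigcup_j\Lambda_{x_j}(K_j)$, an increasing union.

*Proof.* "$\supseteq$" and monotonicity are Lemma 7. Let $\gamma x=x$ and $j\ge|\gamma|$. The loop $\gamma$ at $x_j$ has length at most $j$. Since $\gamma x_{j+1}=x_{j+1}$, it lifts to a closed loop at $x_{j+1}$ in $Z_1$, hence to a closed loop in $K_j'$. By the choice of $K_j'$ it is null-homotopic in $K_j$, so $\gamma\in\Lambda_{x_j}(K_j)$. $\square$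

## 10. Unique invariant measure and non-hyperfiniteness

**Proof of Theorem 4, part 1.** $\Gamma$ is transitive on each $X_j$ and $|X_j|\to\infty$, so all orbits are infinite. An invariant probability measure projects to an invariant, hence uniform, measure on each $X_j$. So it agrees with $\mu$ on all clopen sets and equals $\mu$. Conversely, $\mu$ is invariant.

**Proof of Theorem 4, part 2.** For $x\in X$ let $L_x$ be the covering of $K_0$ with vertex set $\Gamma x$; it exists because $\Lambda_{y_0}(K_0)$ fixes $y$ for every $y\in\Gamma x$, by Lemma 7. Its edges are the pairs $(y,s)$ with $s\in\{a,b\}$, and its 2-cells are the pairs $(y,i)$ with $i\le3$, attached along $r_i$ from $y$.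

**Step 1 (finite subcomplexes have no 2-cycles).** This makes the Euler characteristic of finite pieces small. We claim that every finite subcomplex $C$ of $L_x$ has $H_2(C)=0$. In a 2-complex, $H_2$ is the group of 2-cycles, so 2-cycles persist when $C$ is enlarged, and we may assume that $C$ is connected with a vertex $y$. The finitely many generators of $\pi_1(C^{(1)},y)\subseteq\mathrm{Stab}_\Gamma(y)$ lie in $\Lambda_{y_j}(K_j)$ for some $j$, by Lemma 8.

The complex $K_j$ arose from $K_0$ by passing to covers and attaching 2-cells. So it contains, with the same 1-skeleton, the covering of $K_0$ with vertex set $X_j$. The preimage of this covering in $\tilde K_j$ is connected, because it contains the 1-skeleton. It is the covering $L^{(j)}$ of $K_0$ with vertex set $\Gamma/\Lambda_{y_j}(K_j)$, and it covers $L_x$ since $\Lambda_{y_j}(K_j)\subseteq\mathrm{Stab}_\Gamma(y)$. By the choice of $j$, all loops of $C^{(1)}$ at $y$ lift to closed loops in $L^{(j)}$. Since $\pi_1(C^{(1)},y)\to\pi_1(C,y)$ is onto, the inclusion $C\subseteq L_x$ lifts to $L^{(j)}$. The lift is injective, because followed by $L^{(j)}\to L_x$ it is the inclusion. So $C$ embeds in $\tilde K_j$. This is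 a contractible 2-complex, so it has no non-zero 2-cycles, and neither has $C$.

**Step 2 (the Euler characteristic count).** This step contradicts hyperfiniteness. Suppose that $E=\bigcup_nE_n$ on an invariant Borel set of measure $1$, with $E_n$ increasing Borel equivalence relations with finite classes. For a class $S$ of $E_n$ let $C_S$ be the complex with vertex set $S$, the edges with both ends in $S$, and the 2-cells all of whose boundary vertices lie in $S$. By Step 1, $\chi(C_S)=b_0-b_1\le b_0\le|S|$. Count each edge $(y,s)$ and each 2-cell $(y,i)$ at its base vertex $y$ and apply Lemma 2 with $R=E_n$: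
$$\int\Big(1-\sum_{s\in\{a,b\}}\mathbf 1[sx\,E_n\,x]+\sum_{i=1}^3\mathbf 1\big[\partial(x,i)\subseteq[x]_{E_n}\big]\Big)d\mu=\int\frac{\chi(C_{[x]_{E_n}})}{|[x]_{E_n}|}\,d\mu\le1 .$$
Each fixed finite part of $\Gamma x$ around $x$ eventually lies in $[x]_{E_n}$. So by dominated convergence the left side tends to $1-2+3=2$, a contradiction. $\square$

## 11. A local criterion for goodness

Goodness is a condition on infinite trees. To produce good sets by a random choice we need a criterion which mentions only bounded paths.

Fix a stage $j$ with pattern $(D,f)$ and write $K=K_j$. Let $\ell\ge1$ be an integer bounding the lengths of all $f_i(v)$. The graph $\tilde K^{(1)}$ is hyperbolic, since $\pi_1(K)$ is and acts on it properly and cocompactly. Choose $\delta\ge0$ such that its geodesic triangles are $\delta$-slim and the inequality for Gromov products in Section 5 holds. Choose constants successively: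

* $C_1\ge 0$: if $|s-t|\le d(u_s,u_t)\le\ell|s-t|$ for all $0\le s,t\le n$, then each $u_s$ is within $C_1$ of every geodesic $[u_0,u_n]$ (by (Mo));
* $n_0=\lceil2C_1+2\delta+1\rceil$ and $\lambda=n_0+1+\ell n_0$;
* $C_2$: if $\lambda^{-1}|s-t|-\lambda\le d(u_s,u_t)\le\lambda|s-t|$ for all $0\le s,t\le n$, then $\{u_s\}$ and $[u_0,u_n]$ have Hausdorff distance at most $C_2$ (by (Mo));
* $r$: an integer $\ge2C_2+2\delta$;
* $n_1\ge1$ with $4\cdot9^r\sum_{n\ge n_1}(0.08)^n\le0.01$;
* $n_2\ge n_1$ with $\lambda^{-1}n_2-\lambda-2r\ge\ell n_1$;
* an integer $N\ge\max\{2n_0,\,n_2,\,\lambda(\ell n_2+2r+\lambda)\}$.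

**Definition 11 (violations).** Let $Z\to K$ be a finite connected cover and $\mathcal E\subseteq D_Z\times[k]$. A violation in $\mathrm{Gr}(\tilde{\mathcal E})$ is one of the following.

* (V1) A non-backtracking path with $n$ edges, $1\le n\le N$, whose endpoints are at $d$-distance $<n$.
* (V2) Two edge-disjoint non-backtracking paths with numbers of edges in $[n_1,N]$, whose initial vertices are within $r$ of each other and whose terminal vertices are within $r$ of each other.

Example: a loop is a (V1) violation with $n=1$, and a double edge is one with $n=2$. In the example with $f_1=a^2$ in Section 7 (with $K=K_0$), the segments from $u$ to $a^{2n}u$ and from $au$ to $a^{2n+1}u$ form a (V2) violation as soon as $n_1\le n\le N$ and $r\ge1$.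

**Lemma 9.** If $\mathrm{Gr}(\tilde{\mathcal E})$ has no violations, then $\mathcal E$ is good.

*Proof.* **Step 1 (non-backtracking paths are quasi-geodesics).** This is the local-to-global step. Let $u_0,u_1,\dots,u_n$ be the vertices of a non-backtracking path. Since $2n_0\le N$, the absence of (V1) gives $|s-t|\le d(u_s,u_t)\le\ell|s-t|$ whenever $|s-t|\le2n_0$. Put $x_i=u_{in_0}$. By the choice of $C_1$, $x_i$ is within $C_1$ of $[x_{i-1},x_{i+1}]$, so $(x_{i-1}|x_{i+1})_{x_i}\le C_1$. Also $d(x_i,x_{i+1})\ge n_0\ge2C_1+2\delta+1$.

We show by induction that $(x_0|x_{i+1})_{x_i}\le C_1+\delta$ for $i\ge1$. For $i=1$ this is clear. For $i\ge2$ the induction hypothesis gives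
$$(x_0|x_{i-1})_{x_i}=d(x_{i-1},x_i)-(x_0|x_i)_{x_{i-1}}\ge n_0-C_1-\delta\ge C_1+\delta+1 .$$
On the other hand,
$$\min\{(x_0|x_{i+1})_{x_i},(x_0|x_{i-1})_{x_i}\}\le(x_{i-1}|x_{i+1})_{x_i}+\delta\le C_1+\delta .$$
The second term in the minimum is too large, so the first is at most $C_1+\delta$. Hence
$$d(x_0,x_{i+1})=d(x_0,x_i)+d(x_i,x_{i+1})-2(x_0|x_{i+1})_{x_i}\ge d(x_0,x_i)+1 ,$$
and $d(x_0,x_1)\ge1$, so $d(x_0,x_m)\ge m$. Apply this to a subpath with $q=|s-t|$ edges: it contains $\lfloor q/n_0\rfloor$ blocks of $n_0$ edges and fewer than $n_0$ further edges. For all $s,t$,
$$d(u_s,u_t)\ge\frac{|s-t|}{n_0}-1-\ell n_0\ge\lambda^{-1}|s-t|-\lambda .\tag{5}$$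

**Step 2 (conditions (i) and (ii)).** A loop, a double edge or a cycle, traversed repeatedly, is an arbitrarily long non-backtracking path that returns to its starting vertex again and again. This contradicts (5), and (i) holds. In a tree, $d_T$ is the number of edges of the non-backtracking path, so (5) is (ii).

**Step 3 (condition (iii)).** Here (V2) is used. Suppose $T\ne T'$ are components and infinitely many points of $T$ lie within $r_0$ of $T'$. Since $\tilde K^{(1)}$ is locally finite, we can choose $u,u^*\in T$ and $v,v^*\in T'$ with $d(u,v),d(u^*,v^*)\le r_0$ and $d(u,u^*)$ as large as desired. Let $u=u_0,\dots,u_n=u^*$ and $v=v_0,\dots,v_{n'}=v^*$ be the tree paths. Then $n\ge d(u,u^*)/\ell$ is large. By (5) and $d(u_s,u_t)\le\ell|s-t|\le\lambda|s-t|$, the constant $C_2$ applies to both paths.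

Let $\rho_0=r_0+C_2+2\delta$ and suppose $d(u_s,u),d(u_s,u^*)>\rho_0$. Then $u_s$ is within $C_2$ of some $w\in[u,u^*]$. Cutting a quadrilateral into two triangles shows that $w$ is within $2\delta$ of $[u,v]\cup[v,v^*]\cup[v^*,u^*]$. It is not within $2\delta$ of $[u,v]$, because points of $[u,v]$ are within $r_0$ of $u$ and we would get $d(u_s,u)\le C_2+2\delta+r_0=\rho_0$. For the same reason it is not within $2\delta$ of $[v^*,u^*]$. So $w$ is within $2\delta$ of $[v,v^*]$, and $u_s$ is within $C_2+2\delta+C_2\le r$ of some $v_t$.

By (5), the supposition holds for $u_s$ as soon as $s$ and $n-s$ exceed $\lambda(\rho_0+\lambda)$. So for $n$ large we can choose $s$ such that it holds for $u_s$ and for $u_{s+n_2}$. Let $v_t$ and $v_{t'}$ be corresponding points. Then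
$$\ell|t-t'|\ge d(v_t,v_{t'})\ge\lambda^{-1}n_2-\lambda-2r\ge\ell n_1,\qquad\lambda^{-1}|t-t'|-\lambda\le d(v_t,v_{t'})\le\ell n_2+2r .$$
So $n_1\le|t-t'|\le N$, and also $n_1\le n_2\le N$. The path from $u_s$ to $u_{s+n_2}$ and the path from $v_t$ to $v_{t'}$ lie in different components, so they are edge-disjoint, and they form a (V2) violation. This is a contradiction. $\square$

## 12. No free action of $F_2$ inside $E$

We prove part 3 of Theorem 4. Suppose $\eta=\mu(Y)>0$ and $F_2$ acts freely on $Y$ in a Borel way with orbits inside $E$-classes. $F_2$ contains a free subgroup of rank $k=100$. Let $c_1,\dots,c_k:Y\to Y$ be the action of free generators. They generate a free action of $F_k$ and preserve $\mu|Y$ by Lemma 1.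

The plan is to approximate the $c_i$ by a pattern and to look at the stage $j$ at which this pattern was treated. Claim 10 says that the answer to question (4) at that stage cannot have been "yes", because killing the loops of $\omega$ leaves no room for the action. Claim 11 says that it was "yes", because the action itself supplies a good set.

**The pattern.** This step moves from Borel choices to finite-level choices. For $x\in Y$ let $n_i(x)$ be the least $n$ with $c_i(x)=\gamma_nx$, and let $Y_{i,n}=\{x\in Y:n_i(x)=n\}$. For $v\in X_m$ write $[v]=\{x:x_m=v\}$. Put $D^m=\{v\in X_m:\mu(Y\cap[v])>\frac12\mu([v])\}$ and, for $v\in D^m$, $f_i^m(v)=\gamma_n$, where $n$ is least such that $\mu(Y_{i,n}\cap[v])$ is maximal. By martingale convergence, for every Borel $B$ the quotient $\mu(B\cap[x_m])/\mu([x_m])$ tends to $\mathbf 1_B(x)$ for a.e. $x$. Apply this to $Y$ and all $Y_{i,n}$. For a.e. $x$ and all large $m$ we have $x_m\in D^m\Leftrightarrow x\in Y$. If moreover $x\in Y_{i,n}$, then for large $m$ the set $Y_{i,n}$ fills more than half of $[x_m]$, and $f_i^m(x_m)=\gamma_n$. So for $i_0$ large enough, with $(D_0,f)=(D^{i_0},f^{i_0})$, $\hat D=\{x:x_{i_0}\in D_0\}$ and $q=\mu(\hat D)$,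
$$\mu(Y\triangle\hat D)\le10^{-4}\eta,\qquad\mu\{x\in Y\cap\hat D:c_i(x)\ne f_i(x_{i_0})x\}\le10^{-4}\eta\quad(i\le k).\tag{6}$$
In particular $D_0\ne\emptyset$, and $(D_0,f)$ is a pattern on $K_{i_0}$. Let
$$A=\{(x,i):x\in Y\cap\hat D,\ c_i(x)=f_i(x_{i_0})x\}.$$
For subsets of $X\times[k]$ let $\mu$ also denote the sum of the measures of the $k$ sections. Summing (6) over $i\le100$,
$$\mu\big((\hat D\times[k])\setminus A\big)\le0.02\,\eta,\qquad|q-\eta|\le10^{-4}\eta .\tag{7}$$
Let $j\ge i_0$ be a stage treating this pattern, with pullback $(D,f)$ to $K=K_j$. Then $|D|/|X_j|=q$ and $f_i(x_j)=f_i(x_{i_0})$.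

**Claim 10.** The answer to (4) at stage $j$ was not "yes".

*Proof.* Suppose it was, with $(Z,\omega)$. Let $\omega_X\subseteq\hat D\times[k]$ be the preimage of $\omega_{Z_1}$ in $X\times[k]$ under $X\to X_{j+1}=V(Z_1)$. Then $\mu(\omega_X)=|\omega_{Z_1}|/|V(Z_1)|=|\omega|/|V(Z)|\ge\frac32q$.

Consider the graph on $X$ with edges $x\to f_i(x_j)x$ for $(x,i)\in\omega_X$. If a path in it from $x$ to $y$ spells $\gamma$, so that $y=\gamma x$, and if $x_{j+1}=y_{j+1}$, then its image is a closed path in $\mathrm{Gr}(\omega_{Z_1})$ at $x_{j+1}$. By Lemma 6, $\gamma\in\Lambda_{x_{j+1}}(K_{j+1})$, and by Lemma 7 $\gamma$ fixes $x$. So $y=x$. Thus each component has at most one point over each element of $X_{j+1}$: components are finite.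

The set $\omega_X\cap A$ is a set of edges $x\to c_i(x)$ of the graph of the free $F_k$-action on $Y$. By Lemma 3 they form a forest, and its components are finite by what we just saw. A finite tree has fewer edges than vertices. Counting edges at their origins and applying Lemma 2 to the relation on $Y$ of lying in the same component, we get $\mu(\omega_X\cap A)\le\mu(Y)=\eta$. But by (7),
$$\mu(\omega_X\cap A)\ge1.5\,(1-10^{-4})\,\eta-0.02\,\eta>\eta ,$$
a contradiction. $\square$

**Claim 11.** The answer to (4) at stage $j$ was "yes".

Here we need a good set with at least $\frac32q$ edges per vertex of a finite cover. The whole approximating set $A$ has about $100q$ edges per vertex, but freeness only tells us that lifted paths do not close up. It says nothing about (ii) and (iii), i.e. about endpoints coming *close*. The idea is to keep each edge with probability $p=2/k$. About $2q$ edges per vertex survive. A bad path with $n$ edges survives with probability $p^n$, while there are at most about $3^n$ candidates, because balls in $\tilde K^{(1)}$ grow at most like $3^n$, and $3p=0.06$. For bad pairs the relevant ratio is $2kp^2=0.08$. So violations are rare, and deleting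 one edge for each costs little.

*Proof of Claim 11.* Use the notation and constants of Section 11, and put $R_0=10(\ell N+r+1)$.

**Step 1 (lifting $A$ to $\tilde K$).** This step shows what an exact copy of the action looks like upstairs. For $x\in X$ and $\tilde x\in V(\tilde K)$ over $x_j$, let $\pi_x:V(\tilde K)\to\Gamma x$, $\gamma\tilde x\mapsto\gamma x$. This is well defined, since $\mathrm{Stab}_\Gamma(\tilde x)=\Lambda_{x_j}(K_j)$ fixes $x$ by Lemma 7. The points $u$ and $\pi_x(u)$ have the same image in $X_j$. Let $\tilde A_x=\{(u,i):(\pi_x(u),i)\in A\}$. An edge $(u,i)$ goes from $u$ to $f_i(u)u$, and $\pi_x(f_i(u)u)=f_i(u)\pi_x(u)=c_i\pi_x(u)$.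

At each vertex there is at most one outgoing edge of each label. There is also at most one incoming edge of each label $i$ at $u$: its origin $u'$ satisfies $\pi_x(u')=c_i^{-1}\pi_x(u)$, which determines the image of $u'$ in $X_j$, hence $f_i(u')$, hence $u'=f_i(u')^{-1}u$. So, as in Lemma 3, a non-backtracking path reads a reduced word in the $c_i^{\pm1}$. A non-backtracking closed path of positive length would give a non-trivial element of $F_k$ fixing a point of $Y$. So $\mathrm{Gr}(\tilde A_x)$ is a forest, and $\pi_x$ maps the endpoints of its edges into $Y$.

**Step 2 (finite-level approximation).** This step replaces $A$ by a set living on a finite level, which has the same local properties except on a small set. Let $\varepsilon'>0$. Clopen sets are dense in the measure algebra and $A\subseteq\hat D\times[k]$. So there are $m\ge j$, $A^m\subseteq D_{X_m}\times[k]$ and $Y^m\subseteq X_m$ whose preimages $\hat A^m,\hat Y^m$ satisfy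
$$\mu(A\triangle\hat A^m)\le\varepsilon',\qquad\mu(Y\triangle\hat Y^m)\le\varepsilon' .$$
By Lemma 7, $X_m$ is the vertex set of the cover $K^{(m)}=K_j^{(m)}$ of $K$. Fix a covering $\tilde K\to K^{(m)}$ over $K$, and take preimages with respect to it. For $u\in V(\tilde K)$ let $\tilde A^m[u]$ be the graph of those edges of $\mathrm{Gr}(\tilde A^m)$ whose origin is within $R_0$ of $u$. Call $v\in X_m$ *fine* if, for a lift $u$ of $v$, the graph $\tilde A^m[u]$ is a forest with at most one incoming edge of each label at each vertex, and all endpoints of its edges lie over $Y^m$. By deck transformations of $\tilde K\to K^{(m)}$ it does not matter which lift is used. Example: if no edge of $\mathrm{Gr}(\tilde A^m)$ has its origin within $R_0$ of $u$, then $v$ is fine.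

Given $x\in X$, choose $\tilde x$ over $x_m$, hence over $x_j$. Then $\gamma\tilde x$ lies over $(\gamma x)_m$. Suppose that $A$ and $\hat A^m$ agree at all $(\gamma x,i)$ with $|\gamma|\le R_0$, and that $Y$ and $\hat Y^m$ agree at all $\gamma x$ with $|\gamma|\le R_0+\ell$. An edge $(\gamma\tilde x,i)$ of $\tilde A^m[\tilde x]$, with $|\gamma|\le R_0$, then has $(\gamma x,i)\in\hat A^m$, so $(\gamma x,i)\in A$. Hence $\tilde A^m[\tilde x]$ is a subgraph of $\mathrm{Gr}(\tilde A_x)$. The endpoints of its edges are of the form $\gamma'\tilde x$ with $|\gamma'|\le R_0+\ell$ and $\gamma'x\in Y$, so $\gamma'x\in\hat Y^m$ and $\gamma'\tilde x$ lies over $Y^m$. By Step 1, $x_m$ is fine. Since $\mu$ is invariant, the proportion of non-fine $v$ in $X_m$ is at most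
$$2\cdot3^{R_0}\varepsilon'+2\cdot3^{R_0+\ell}\varepsilon'\le\varepsilon'':=4\cdot3^{R_0+\ell}\varepsilon' .$$
The numbers $R_0$ and $\ell$ do not depend on $m$, so we may take $\varepsilon'$ with $\varepsilon'+k\varepsilon''\le10^{-3}\eta$. Put $A'=\{(v,i)\in A^m:v\text{ fine}\}$. By (7),
$$\frac{|A'|}{|X_m|}\ge\mu(A)-\varepsilon'-k\varepsilon''\ge\mu(A)-10^{-3}\eta\ge kq-0.021\,\eta .\tag{8}$$

**Step 3 (local properties of $\tilde A'$).** This step collects what the counting needs. A path with at most $2N$ edges in $\mathrm{Gr}(\tilde A')$ lies in $\tilde A^m[u]$, where $u$ is the origin of its first edge, because all its vertices are within $2N\ell\le R_0$ of $u$. The vertex $u$ lies over a fine vertex, so $\tilde A^m[u]$ is a forest. Hence there is no non-backtracking closed path with between $1$ and $2N$ edges. Similarly, two edges of the same label coming into the same vertex have origins within $2\ell\le R_0$, and their origins lie over fine vertices, so the two edges are equal. Consequently: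

* all degrees are at most $2k$;
* two distinct non-backtracking paths with at most $N$ edges and the same initial vertex have different terminal vertices: otherwise cancel backtracking in the first followed by the reverse of the second; the result is a non-backtracking closed path with at most $2N$ edges, and it is not empty since the paths differ;
* the edges of a non-backtracking path with at most $N$ edges are distinct: if an edge is repeated in the same direction, the part from its first traversal up to just before the second is a non-backtracking closed path of positive length; if in opposite directions, the part strictly between the two traversals is one, and it is not empty since the path does not backtrack;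
* non-isolated vertices lie over $Y^m$, by the definition of fine.

**Step 4 (a cover in which nearby edges are independent).** The deck group of $\tilde K\to K^{(m)}$ acts cocompactly on a locally finite graph. So up to conjugacy only finitely many non-trivial deck transformations move some vertex by at most $2R_0$. By residual finiteness there is a finite connected regular cover $Z$ of $K^{(m)}$ such that no non-trivial deck transformation of $\tilde K\to Z$ moves a vertex by at most $2R_0$. Let $A'_Z\subseteq D_Z\times[k]$ be the preimage of $A'$. Choose $\xi\subseteq A'_Z$ at random, keeping each element independently with probability $p$.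

Distinct edges of $\mathrm{Gr}(\tilde A')$ with origins within $2R_0$ have distinct images in $A'_Z$: equal images would mean equal labels and origins related by a deck transformation of $\tilde K\to Z$ moving a vertex by at most $2R_0$, which is trivial. All edges occurring in a (V1) path or a (V2) pair have origins within $2\ell N+r\le R_0$ of each other. The edges of each path are distinct by Step 3, and the two paths of a (V2) pair are edge-disjoint. So a given (V1) path with $n$ edges in $\mathrm{Gr}(\tilde A')$ lies in $\mathrm{Gr}(\tilde\xi)$ with probability $p^n$, and a given (V2) pair with $n$ and $n'$ edges with probability $p^{n+n'}$.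

**Step 5 (counting violations).** Fix a lift $\tilde v\in V(\tilde K)$ of each $v\in V(Z)$. Up to deck transformations of $\tilde K\to Z$, a violation starts at some $\tilde v$, where for (V2) we use the initial vertex of a path with the smaller number $n'$ of edges. By Step 3, only those $v$ which lie over $Y^m$ matter. The expected numbers of violations in $\mathrm{Gr}(\tilde\xi)$ starting at $\tilde v$ are bounded as follows.

For (V1), $n=1$ is impossible, since there are no loops. For $n\ge2$ the terminal vertex lies in $B(\tilde v,n-1)$, so there are at most $2\cdot3^{n-1}$ possibilities, and by Step 3 each determines the path. The total is at most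
$$\sum_{n\ge2}2\cdot3^{n-1}p^n=\frac23\sum_{n\ge2}(0.06)^n=\frac23\cdot\frac{(0.06)^2}{0.94}<0.003 .$$

For (V2) there are at most $(2k)^{n'}$ choices for the shorter path. The endpoints of the other path lie within $r$ of known vertices, so there are at most $(2\cdot3^r)^2=4\cdot9^r$ choices for them, and by Step 3 they determine the other path, including its number of edges $n\ge n'$. The total is at most
$$\sum_{n'\ge n_1}(2k)^{n'}\cdot4\cdot9^r\cdot p^{2n'}=4\cdot9^r\sum_{n'\ge n_1}(0.08)^{n'}\le0.01 .$$

**Step 6 (deletion).** Delete from $\xi$ one edge (more precisely, its image in $A'_Z$) of each violation in $\mathrm{Gr}(\tilde\xi)$ starting at a chosen lift. Call the result $\omega\subseteq D_Z\times[k]$. A violation in $\mathrm{Gr}(\tilde\omega)$ would be a violation in $\mathrm{Gr}(\tilde\xi)$, hence a deck translate of one starting at a chosen lift, and so it would contain a deleted edge. So $\mathrm{Gr}(\tilde\omega)$ has no violations, and $\omega$ is good by Lemma 9.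

It remains to see that $\omega$ is large. We have (8), $|Y^m|/|X_m|\le\eta+\varepsilon'$, $\varepsilon'\le10^{-3}\eta$, $pk=2$, and $\eta\le1.001q$ by (7). Hence
$$\frac{\mathbb E|\omega|}{|V(Z)|}\ge p\,(kq-0.021\,\eta)-0.013\,(\eta+\varepsilon')\ge2q-0.02\,q>\frac32q .$$
So some outcome has $|\omega|\ge\frac32q|V(Z)|=\frac32\frac{|D|}{|X_j|}|V(Z)|$. Since $Z\to K^{(m)}\to K_j$ is a finite connected cover, $(Z,\omega)$ witnesses a "yes" answer to (4) at stage $j$. $\square$

Claims 10 and 11 contradict each other, so no such action of $F_2$ on $Y$ exists. This proves part 3, and with it Theorem 4. By Corollary 5, neither (I) nor (II) holds for the aperiodic countable Borel equivalence relation $E$, and the proposed dichotomy is false. $\square$
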